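# There is no value on the space of absolutely continuous games

## 1. Games, values and absolute continuity

Let $(I,\mathcal C)$ be a standard Borel space isomorphic to $[0,1]$ with its Borel sets. Points of $I$ are players and members of $\mathcal C$ are coalitions. In the examples below $I=[0,1]$ and $\lambda$ is Lebesgue measure.

**Definition (game).** A game is a function $v:\mathcal C\to\mathbb R$ with $v(\emptyset)=0$. It is monotone if $S\subset T$ implies $v(S)\le v(T)$. Its variation norm is
$$\|v\|=\sup\sum_{i=1}^m|v(S_i)-v(S_{i-1})|,$$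
the supremum over all chains $\emptyset=S_0\subset S_1\subset\dots\subset S_m=I$ in $\mathcal C$. $BV$ is the space of games with $\|v\|<\infty$, and $FA\subset BV$ is the subspace of bounded finitely additive games.

Example. If $v$ is monotone, every chain sum telescopes, so $\|v\|=v(I)$. For $v=\lambda(1-\lambda)$, that is $v(S)=\lambda(S)(1-\lambda(S))$, each chain sum is at most the total variation of $t(1-t)$ on $[0,1]$, which is $\frac14+\frac14$. The chain $\emptyset\subset[0,\frac12]\subset[0,1]$ attains it, so $\|v\|=\frac12$.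

**Definition (non-atomic measures).** $NA^+$ is the set of non-negative, countably additive, non-atomic finite measures on $(I,\mathcal C)$, and $NA^1$ is the set of those that are probability measures.

Example. $\lambda\in NA^1$. The point mass at $0$ lies in $FA$ but not in $NA^+$.

**Definition (automorphisms, symmetric subspaces).** An automorphism $\theta$ of $(I,\mathcal C)$ is a bijection $I\to I$ with $\theta,\theta^{-1}$ measurable. It acts on games by $(\theta_*v)(S)=v(\theta S)$. A subspace $Q\subset BV$ is symmetric if $\theta_*Q=Q$ for every automorphism $\theta$.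

Example. For $\theta(t)=t^2$ we get $(\theta_*\lambda)([0,s])=s^2$, so the line spanned by $\lambda$ is not symmetric. $FA$ is symmetric. Note the order of composition: $(\theta_*\eta_*v)(S)=(\eta_*v)(\theta S)=v(\eta\theta S)$, so $\theta_*\eta_*=(\eta\theta)_*$.

**Definition (value).** A value on a symmetric subspace $Q$ of $BV$ is a map $\varphi:Q\to FA$ with the following properties.

* (i) $\varphi$ is linear.
* (ii) $\varphi$ is positive: $\varphi v$ is monotone whenever $v\in Q$ is monotone.
* (iii) $\varphi$ is symmetric: $\varphi(\theta_*v)=\theta_*(\varphi v)$ for every automorphism $\theta$ and every $v\in Q$.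
* (iv) $\varphi$ is efficient: $(\varphi v)(I)=v(I)$.

Example. The identity is a value on $FA$. A finitely additive game is monotone exactly when it is non-negative, so (ii) says that $\varphi v\ge0$ when $v$ is monotone.

**Definition (absolute continuity).** A game $v$ is absolutely continuous with respect to $\mu\in NA^+$ if for every $\varepsilon>0$ there is $\delta>0$ such that, for every increasing sequence of coalitions $S_1\subset S_2\subset\dots\subset S_{2k}$ with $\sum_{i=1}^k\big(\mu(S_{2i})-\mu(S_{2i-1})\big)<\delta$, we have $\sum_{i=1}^k|v(S_{2i})-v(S_{2i-1})|<\varepsilon$. It is absolutely continuous if this holds for some $\mu\in NA^+$. $AC$ is the set of absolutely continuous games.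

Three facts are known (Aumann and Shapley 1974). If $\mu\in NA^1$ and $f:[0,1]\to\mathbb R$ is absolutely continuous with $f(0)=0$, then $f\circ\mu\in AC$. Every absolutely continuous game has bounded variation. $AC$ is a closed symmetric subspace of $BV$ (in fact a closed subalgebra). From these we shall use only that $AC$ is a symmetric linear subspace of $BV$.

Example. $\sqrt\lambda\in AC$ by the first fact. The majority game, $v(S)=1$ if $\lambda(S)\ge\frac12$ and $v(S)=0$ otherwise, is in $BV$ but not in $AC$. Indeed, for any $\mu\in NA^+$ take $S_1=[0,\frac12-\eta)$ and $S_2=[0,\frac12]$. As $\eta\to0$, $\mu(S_2)-\mu(S_1)\to\mu(\{\frac12\})=0$, while $v(S_2)-v(S_1)=1$ throughout.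

**Definition (Lipschitz game).** A game $v$ is Lipschitz if there is $\nu\in NA^+$ with $|v(S)-v(T)|\le\nu(S\triangle T)$ for all $S,T\in\mathcal C$. $LIP$ is the set of Lipschitz games.

Example. If $\nu\in NA^1$ and $n\ge1$ then $|\nu(S)^n-\nu(T)^n|\le n\,\nu(S\triangle T)$, so $\nu^n\in LIP$. The game $\sqrt\lambda$ is not Lipschitz. If $\nu$ were a bound, split $I$ into $n$ sets of Lebesgue measure $1/n$. Comparing each with $\emptyset$ gives $\nu\ge n^{-1/2}$ on each, so $\nu(I)\ge\sqrt n$ for every $n$, which is impossible.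

$LIP$ is a symmetric linear subspace of $BV$. Sums and multiples are clear. Along a chain, $\sum|v(S_i)-v(S_{i-1})|\le\nu(I)$, so $\|v\|\le\nu(I)$. Finally $|v(\theta S)-v(\theta T)|\le(\nu\circ\theta)(S\triangle T)$ with $\nu\circ\theta\in NA^+$, so $\theta_*LIP\subset LIP$, and applying this to $\theta^{-1}$ gives equality. Moreover
$$LIP\subset AC:$$
if $\sum(\nu(S_{2i})-\nu(S_{2i-1}))<\delta$ along $S_1\subset\dots\subset S_{2k}$, then $\sum|v(S_{2i})-v(S_{2i-1})|\le\sum\nu(S_{2i}\setminus S_{2i-1})<\delta$, so $\delta=\varepsilon$ works.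

**Definition (Shapley value of a finite game).** Let $N$ be a finite set and $v:2^N\to\mathbb R$ with $v(\emptyset)=0$. The Shapley value $\mathrm{Sh}\,v(i)$ of $i\in N$ is the average, over all orders of $N$, of the marginal contribution $v(P\cup\{i\})-v(P)$, where $P$ is the set of players before $i$.

Example. For $N=\{1,2\}$ with $v(\{1\})=v(\{2\})=0$ and $v(N)=1$, each player contributes $1$ in one of the two orders, so each gets $\frac12$.

**Definition (amenable group).** A countable (finite or countably infinite) group $\Gamma$ is amenable if there is a left-invariant mean on $\ell^\infty(\Gamma)$: a positive linear $M:\ell^\infty(\Gamma)\to\mathbb R$ with $M(1)=1$ and $M(u(h\,\cdot))=M(u)$ for all $h\in\Gamma$.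

Example. A finite group is amenable: average. The free group $F_2$ on $a,b$ is not. For $x\in\{a,a^{-1},b,b^{-1}\}$ let $W_x$ be the set of reduced words beginning with $x$. These four sets are disjoint. The set $aW_{a^{-1}}$ consists of the words $a\cdot a^{-1}u=u$ with $u$ reduced and not beginning with $a$, so it is the complement of $W_a$. The same holds for $b$:
$$F_2=W_a\sqcup aW_{a^{-1}}=W_b\sqcup bW_{b^{-1}}.\tag{1}$$
A left-invariant mean gives $hW$ and $W$ the same mass, because $1_{hW}=1_W(h^{-1}\,\cdot)$. By (1) the four sets $W_x$ would have total mass $2$, while by disjointness their total mass is at most $1$.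

Three standard tools will be used. The first is the isomorphism theorem (Kechris, *Classical Descriptive Set Theory*, Thm 17.41): if $\mu,\mu'$ are non-atomic Borel probability measures on standard Borel spaces $Y,Y'$, there is a Borel isomorphism $Y\to Y'$ carrying $\mu$ to $\mu'$. In particular, if $\nu\in NA^+$ and $0\le r\le\nu(S)$, then $S$ contains a coalition of $\nu$-measure $r$. The second is that Borel subsets of standard Borel spaces are standard Borel, and uncountable standard Borel spaces are isomorphic. The third is that a family of sets with the finite intersection property lies in an ultrafilter $\mathcal U$, and every bounded real function has a limit along $\mathcal U$, which is linear and monotone in the function.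

## 2. Existence of a value on $AC$, and which symmetry survives

The definitions being in place, here is the problem, taken from "Values of Games with Infinitely Many Players" (https://ratio.huji.ac.il/files/dp247.pdf): determine whether there exists a value on $AC$. In plain words, can one divide the worth of every absolutely continuous game among the players in a way that is linear, gives nobody a negative share in a monotone game, hands out exactly $v(I)$, and does not depend on the names of the players? The answer is no.

**Theorem 1.** There is no value on $AC$.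

**Theorem 2.** There is a set $\mathcal F\subset LIP$ of at most 16 games such that no symmetric subspace $Q$ of $BV$ with $\mathcal F\subset Q$ admits a value. In particular there is no value on $LIP$, on $AC$, or on any symmetric subspace of $BV$ containing $LIP$.

Theorem 2 implies Theorem 1, because $\mathcal F\subset LIP\subset AC$ and $AC$ is a symmetric subspace of $BV$. The third theorem says how much symmetry one can keep.

**Theorem 3.** For a countable discrete group $\Gamma$ the following are equivalent.

* (a) $\Gamma$ is amenable.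
* (b) For every homomorphism $\Gamma\to\mathrm{Aut}(I,\mathcal C)$ there is a linear, positive, efficient map $\varphi:BV\to FA$ with $\|\varphi v\|\le\|v\|$, with $\varphi(\nu^n)=\nu$ for all $\nu\in NA^1$, $n\ge1$, and with $\varphi(g_*v)=g_*\varphi v$ for all $g\in\Gamma$.
* (c) For every homomorphism $\Gamma\to\mathrm{Aut}(I,\mathcal C)$ there is a linear, positive, efficient map $\varphi:LIP\to FA$ with $\varphi(\nu^n)=\nu$ for all $\nu\in NA^1$, $n\ge1$, and with $\varphi(g_*v)=g_*\varphi v$ for all $g\in\Gamma$.

Here $g\in\Gamma$ acts on $I$ through the homomorphism. The implication (b)⇒(c) is restriction to $LIP\subset BV$.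

## 3. Games of one measure, and a product of two

On the simplest games a value has no freedom.

**Lemma 1.** Let $\varphi$ be a value on a symmetric subspace $Q$ of $BV$. Let $\nu\in NA^1$, let $g:[0,1]\to\mathbb R$ be nondecreasing with $g(0)=0$, and let $g\circ\nu\in Q$. Then $\varphi(g\circ\nu)=g(1)\,\nu$.

**Step 1: $\alpha=\varphi(g\circ\nu)$ sees only the $\nu$-measure.** The game $g\circ\nu$ is monotone, so $\alpha\ge0$. Also $\alpha$ is finitely additive and $\alpha(I)=g(1)$ by efficiency. Let $\nu(A)=\nu(A')=c\in(0,1)$. The normalized restrictions of $\nu$ to $A$ and $A'$ are non-atomic probability measures on standard Borel spaces, so there is a measure-preserving Borel isomorphism $A\to A'$, and likewise $I\setminus A\to I\setminus A'$. Glue them to an automorphism $\theta$ with $\theta A=A'$ and $\nu\circ\theta=\nu$. Then $\theta_*(g\circ\nu)=g\circ\nu$, so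
$$\alpha(A')=(\theta_*\alpha)(A)=\varphi(\theta_*(g\circ\nu))(A)=\alpha(A).$$

**Step 2: rational measures.** Partition $I$ into $n\ge2$ sets of measure $1/n$. By Step 1 they have equal $\alpha$, hence $\alpha=g(1)/n$ on each, and on every set of measure $1/n$. If $\nu(A)=k/n$ with $0<k<n$, cut $A$ into $k$ sets of measure $1/n$ to get $\alpha(A)=g(1)k/n$.

**Step 3: all coalitions.** Let $S\in\mathcal C$. For each rational $r\in(0,1)$ with $r<\nu(S)$ choose $S'\subset S$ with $\nu(S')=r$. Then $\alpha(S)\ge\alpha(S')=g(1)r$. Letting $r\uparrow\nu(S)$ (and using $\alpha\ge0$ if $\nu(S)=0$) we get $\alpha(S)\ge g(1)\nu(S)$. Likewise $\alpha(I\setminus S)\ge g(1)\nu(I\setminus S)$. The two left sides add up to $g(1)$, and so do the two right sides. So equality holds. $\square$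

In particular a value sends $\nu^n$ to $\nu$. Linearity then determines it on more games. Let $\mu_1,\mu_2\in NA^1$ and $\nu=(\mu_1+\mu_2)/2$, and suppose that $\mu_1^2,\mu_2^2,\nu^2\in Q$. Since $2\mu_1\mu_2=4\nu^2-\mu_1^2-\mu_2^2$,
$$2\varphi(\mu_1\mu_2)=4\nu-\mu_1-\mu_2=\mu_1+\mu_2 .$$
So $\varphi(\mu_1\mu_2)=\frac12(\mu_1+\mu_2)$. If $\mu_1$ and $\mu_2$ live on disjoint sets, each of the two populations gets $\frac12$, as in the two-player example. We shall use this rigidity: games built from powers of measures have a forced value.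

## 4. Limits of Shapley values, and averaging over an amenable group

The natural way to try to construct a value is to divide the players into finitely many cells, take the Shapley value, refine, and pass to a limit. The limit depends on choices, so symmetry may be lost, and one then tries to restore it by averaging. We carry this out, because as far as it goes it proves (a)⇒(b) of Theorem 3, and the place where it stops is instructive.

**Step 1: a map $\varphi_0:BV\to FA$ that is linear, positive and efficient.** Let $\Pi$ be the set of finite Borel partitions of $I$ into non-empty cells, directed by refinement. For $\pi\in\Pi$ and $v\in BV$ let $\mathrm{Sh}_\pi v$ be the Shapley value of the finite game whose players are the cells of $\pi$ and in which a set of cells has the worth $v$ of its union. If every cell of $\pi$ lies in $S$ or in $I\setminus S$ (we say $\pi$ refines $\{S,I\setminus S\}$) put $\Phi_\pi(v,S)=\sum_{c\in\pi,\,c\subset S}\mathrm{Sh}_\pi v(c)$. Otherwise put $\Phi_\pi(v,S)=0$.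

Adding the cells in a given order produces a chain from $\emptyset$ to $I$, so the absolute marginal contributions in that order sum to at most $\|v\|$. Averaging over orders,
$$\sum_{c\in\pi}|\mathrm{Sh}_\pi v(c)|\le\|v\|.\tag{2}$$
The tails $\{\pi:\pi\text{ refines }\pi_0\}$ have the finite intersection property, since $\Pi$ is directed. Let $\mathcal U$ be an ultrafilter on $\Pi$ containing all tails and put $\varphi_0(v)(S)=\lim_{\mathcal U}\Phi_\pi(v,S)$.

The required properties hold because on a suitable tail $\pi$ refines any given finite family of sets. If $S,T$ are disjoint, then $\Phi_\pi(v,S\cup T)=\Phi_\pi(v,S)+\Phi_\pi(v,T)$ on a tail, so $\varphi_0(v)$ is finitely additive. Linearity in $v$ is clear. If $v$ is monotone, all marginal contributions are non-negative, so $\varphi_0(v)\ge0$. In each order the marginal contributions sum to $v(I)$, so $\Phi_\pi(v,I)=v(I)$ and $\varphi_0$ is efficient. For a chain $S_0\subset\dots\subset S_m$, on a tail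
$$\sum_i|\Phi_\pi(v,S_i)-\Phi_\pi(v,S_{i-1})|\le\sum_{c\in\pi}|\mathrm{Sh}_\pi v(c)|\le\|v\|$$
by (2). Hence $\|\varphi_0v\|\le\|v\|$, and in particular $\varphi_0 v\in FA$.

**Step 2: $\varphi_0(\nu^n)=\nu$ for $\nu\in NA^1$.** The point is that in a random order the measure of the cells before a small cell is nearly its arrival time. Let $0<\eta\le1$, let the cells of $\pi$ have $\nu$-measures $\nu_1,\dots,\nu_r\le\eta$, and let $\tau_1,\dots,\tau_r$ be independent and uniform on $[0,1]$. Ordering cells by arrival time gives a uniformly random order. With $Y_i=\sum_{j\ne i}\nu_j1_{\{\tau_j<\tau_i\}}$,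
$$\mathrm{Sh}_\pi(\nu^n)(i)=E\big[(Y_i+\nu_i)^n-Y_i^n\big]=E\int_0^{\nu_i}n(Y_i+u)^{n-1}\,du .$$
Given $\tau_i$, the variable $Y_i$ is a sum of independent terms with mean $\tau_i(1-\nu_i)$ and variance $\tau_i(1-\tau_i)\sum_{j\ne i}\nu_j^2\le\frac14\sum_j\nu_j^2\le\eta/4$. Hence
$$E|Y_i-\tau_i|\le\nu_i+\tfrac12\sqrt\eta\le\eta+\sqrt\eta\le2\sqrt\eta .$$
For $0\le u\le\nu_i$ both $Y_i+u$ and $\tau_i$ lie in $[0,1]$, so $|(Y_i+u)^{n-1}-\tau_i^{n-1}|\le(n-1)(|Y_i-\tau_i|+\nu_i)$. Since $E\,n\tau_i^{n-1}=\int_0^1n\tau^{n-1}d\tau=1$, we have $E\int_0^{\nu_i}n\tau_i^{n-1}du=\nu_i$. Subtracting,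
$$|\mathrm{Sh}_\pi(\nu^n)(i)-\nu_i|\le n(n-1)(2\sqrt\eta+\eta)\nu_i\le3n(n-1)\sqrt\eta\,\nu_i .$$
If $\pi$ also refines $\{S,I\setminus S\}$, summing over the cells in $S$ gives $|\Phi_\pi(\nu^n,S)-\nu(S)|\le3n(n-1)\sqrt\eta$. Because $\nu$ is non-atomic, there is a partition into cells of measure at most $\eta$, so for each $\eta$ this holds on a tail. Hence $\varphi_0(\nu^n)=\nu$.

What about symmetry? From $\mathrm{Sh}_\pi(\theta_*v)(c)=\mathrm{Sh}_{\theta\pi}v(\theta c)$ we get $\Phi_\pi(\theta_*v,S)=\Phi_{\theta\pi}(v,\theta S)$. So $\varphi_0(\theta_*v)(S)$ is the limit of $\Phi_{\theta\pi}(v,\theta S)$ along $\mathcal U$, while $(\theta_*\varphi_0v)(S)$ is the limit of $\Phi_\pi(v,\theta S)$ along $\mathcal U$. Nothing forces these to agree, because $\mathcal U$ need not be invariant under $\pi\mapsto\theta\pi$.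

**Step 3: averaging over an amenable group.** Let $\Gamma$ be amenable and act on $I$ through a homomorphism to $\mathrm{Aut}(I,\mathcal C)$, and let $M$ be a left-invariant mean. Put
$$F_{v,S}(g)=\varphi_0(g_*v)(g^{-1}S),\qquad\varphi(v)(S)=M(F_{v,S}).$$
Since $g$ permutes chains, $\|g_*v\|=\|v\|$, so $|F_{v,S}|\le\|v\|$ and $\varphi(v)(S)$ is defined. Linearity in $v$ and additivity in $S$ pass through $M$. If $v$ is monotone then so is $g_*v$, hence $F_{v,S}\ge0$ and $\varphi(v)\ge0$. For a chain $(S_i)$, positivity of $M$ gives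
$$\sum_i|\varphi(v)(S_i)-\varphi(v)(S_{i-1})|\le M\Big(\sum_i|F_{v,S_i}-F_{v,S_{i-1}}|\Big)\le\|v\|,$$
because for each $g$ the inner sum is a chain sum of $\varphi_0(g_*v)$ along $(g^{-1}S_i)$, and $\|\varphi_0(g_*v)\|\le\|v\|$. So $\|\varphi v\|\le\|v\|$. Efficiency: $F_{v,I}(g)=(g_*v)(I)=v(gI)=v(I)$. For $\nu\in NA^1$ we have $g_*(\nu^n)=(g_*\nu)^n$ with $g_*\nu\in NA^1$, so by Step 2 $F_{\nu^n,S}(g)=(g_*\nu)(g^{-1}S)=\nu(S)$, and $\varphi(\nu^n)=\nu$. Finally $g_*h_*=(hg)_*$, so
$$F_{h_*v,S}(g)=\varphi_0((hg)_*v)\big((hg)^{-1}hS\big)=F_{v,hS}(hg),$$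
and left invariance gives $\varphi(h_*v)(S)=M(F_{v,hS}(h\,\cdot))=M(F_{v,hS})=\varphi(v)(hS)=(h_*\varphi v)(S)$. This proves (a)⇒(b) of Theorem 3. $\square$

The recipe needs $M$, and already for $\Gamma=F_2$ there is none, by (1). This is where the construction stops. It is not yet a proof of anything negative, since a value might be found in another way. To get a theorem we must go in the opposite direction: start from a value and extract from it something like a mean on $F_2$. For that we want to attach to each $W\subset F_2$ a game, in a way that is positive, additive in $W$ and equivariant, with the game attached to the whole group being one whose value is forced and non-zero.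

## 5. Two populations: games $\mu_1(S)\,w(S\cap X)$

One obstacle is that positivity of a value speaks only about monotone games, which are too few for this purpose. The device of this section is to add a second population $I_1$ on which the group acts trivially, and to look only at the share of $I_1$. Then monotonicity is replaced by the much weaker condition $w\ge0$.

Let $\Gamma$ be a countably infinite group, $X=\{-1,1\}^\Gamma$, and $\kappa$ the product of the uniform measures on $\{-1,1\}$. It is non-atomic, as a point has measure at most $2^{-n}$ for every $n$. Let $\Gamma$ act on $X$ by $(gx)(h)=x(g^{-1}h)$. This is a left action, and it permutes the coordinates, so it preserves $\kappa$. All notions so far are carried along by Borel isomorphisms, so we may take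
$$I=I_1\sqcup X,\qquad I_1=[0,1].$$
Let $\mu_1(S)=\lambda(S\cap I_1)$ and $\mu_2(S)=\kappa(S\cap X)$. Both are in $NA^1$. For $g\in\Gamma$ let $\theta_g$ be the identity on $I_1$ and $x\mapsto gx$ on $X$. Then $g\mapsto\theta_g$ is a homomorphism to $\mathrm{Aut}(I,\mathcal C)$.

**Definition (test functions).** $\mathcal L$ is the set of real functions $w$ on the Borel subsets of $X$ for which there is $C$ with $|w(A)-w(B)|\le C\kappa(A\triangle B)$ for all $A,B$. For $w\in\mathcal L$ put $v_w(S)=\mu_1(S)\,w(S\cap X)$, and for $g\in\Gamma$ put $w^g(A)=w(gA)$.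

Example. The constant $1$ is in $\mathcal L$ and $v_1=\mu_1$. The function $p(A)=\kappa(A)(1-\kappa(A))$ is in $\mathcal L$ with $C=1$, because $|p(A)-p(B)|=|\kappa(A)-\kappa(B)|\,|1-\kappa(A)-\kappa(B)|$, and $v_p=\mu_1\mu_2-\mu_1\mu_2^2$.

A test function is bounded, since $|w(A)|\le|w(\emptyset)|+C$. We have $v_w(\emptyset)=0$ and
$$|v_w(S)-v_w(T)|\le|\mu_1(S)-\mu_1(T)|\,\|w\|_\infty+\mu_1(T)\,C\mu_2(S\triangle T)\le(\|w\|_\infty\mu_1+C\mu_2)(S\triangle T).$$
So $v_w\in LIP$. The map $w\mapsto v_w$ is linear. Since $\kappa$ is invariant, $w^g\in\mathcal L$, and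
$$(\theta_g)_*v_w=v_{w^g}.\tag{3}$$

Now let $\varphi$ be a linear positive map, with values in $FA$, on a subspace $Q\subset BV$. Put
$$m(w)=(\varphi v_w)(I_1)\qquad\text{whenever }w\in\mathcal L\text{ and }v_w\in Q,$$
and for $\beta\ge0$ let $\nu_\beta=(\mu_1+\beta\mu_2)/(1+\beta)\in NA^1$.

**Lemma 2.** Suppose $\nu_\beta^n\in Q$ and $\varphi(\nu_\beta^n)=\nu_\beta$ for $n=1,2,3$ and $\beta=0,1,2,3$. Then $\mu_2,v_1,v_p\in Q$ and:

1. $m$ is linear. If $w\in\mathcal L$, $v_w\in Q$ and $w\ge0$, then $m(w)\ge0$.
2. $m(1)=1$ and $m(p)=\frac16$.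
3. If $Q$ and $\varphi$ are $\theta_g$-symmetric (that is, $(\theta_g)_*Q=Q$ and $\varphi((\theta_g)_*v)=(\theta_g)_*\varphi v$ on $Q$) and $v_w\in Q$, then $v_{w^g}\in Q$ and $m(w^g)=m(w)$.

**Step 1: the monomials lie in $Q$.** For $n=1,2,3$, and with $\beta^0=1$ also for $\beta=0$,
$$(1+\beta)^n\nu_\beta^n=(\mu_1+\beta\mu_2)^n=\sum_{k=0}^n\binom nk\beta^k\mu_1^{n-k}\mu_2^k.\tag{4}$$
The Vandermonde matrix $(\beta^k)$, $0\le\beta,k\le n$, is invertible. So each $\mu_1^{n-k}\mu_2^k$ is a linear combination of $\nu_0^n,\dots,\nu_n^n$ and lies in $Q$. Hence $\mu_2$, $v_1=\mu_1$ and $v_p=\mu_1\mu_2-\mu_1\mu_2^2$ lie in $Q$.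

**Step 2: the forced values (part 2).** Apply $\varphi$ to (4) and evaluate at $I_1$, where $\nu_\beta(I_1)=1/(1+\beta)$:
$$\sum_{k=0}^n\binom nk\beta^k\,\varphi(\mu_1^{n-k}\mu_2^k)(I_1)=(1+\beta)^{n-1},\qquad\beta=0,1,2,3.$$
Both sides are polynomials in $\beta$ of degree at most $3$ that agree at four points, so they are identical. The coefficient of $\beta^{n-1}$ gives $n\,\varphi(\mu_1\mu_2^{n-1})(I_1)=1$, that is
$$m(1)=1,\qquad\varphi(\mu_1\mu_2)(I_1)=\tfrac12,\qquad\varphi(\mu_1\mu_2^2)(I_1)=\tfrac13,$$
so $m(p)=\frac12-\frac13=\frac16$. For $n=1$ the coefficient of $\beta$ gives $\varphi(\mu_2)(I_1)=0$.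

**Step 3: positivity (part 1).** Linearity is clear. Let $w\ge0$ have Lipschitz constant $C$. For $S\subset T$,
$$v_w(T)-v_w(S)=\mu_1(T\setminus S)\,w(T\cap X)+\mu_1(S)\,[w(T\cap X)-w(S\cap X)]\ge-C\mu_2(T\setminus S).$$
So $v_w+C\mu_2\in Q$ is monotone, although $v_w$ need not be. The correction is free at $I_1$: by positivity of $\varphi$ and Step 2, $0\le\varphi(v_w+C\mu_2)(I_1)=m(w)+C\varphi(\mu_2)(I_1)=m(w)$.

**Step 4: invariance (part 3).** By (3), $v_{w^g}=(\theta_g)_*v_w\in Q$. Since $\theta_gI_1=I_1$, $m(w^g)=(\varphi v_w)(\theta_gI_1)=m(w)$. $\square$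

## 6. Splitting $\kappa(1-\kappa)$ by squares of Fourier coefficients

By Lemma 2, it would suffice to find, for $\Gamma=F_2$, functions $q_W\in\mathcal L$, $W\subset\Gamma$, with $q_W\ge0$, additive in $W$, $q_W(gA)=q_{g^{-1}W}(A)$, and $q_\Gamma$ a function with $m(q_\Gamma)$ known and positive. For then $W\mapsto m(q_W)$ would be a positive, finitely additive and invariant function on the subsets of $F_2$, and (1) would be violated.

The first guess is $q_\Gamma=\kappa$, with measures $q_W\le\kappa$. This cannot work. The set $X$ satisfies $gX=X$, so $q_W(X)=q_{g^{-1}W}(X)$. Thus $W\mapsto q_W(X)$ is itself additive, non-negative and invariant, and (1) gives $2q_\Gamma(X)=\sum_xq_{W_x}(X)\le q_\Gamma(X)$. So $q_\Gamma(X)=0$, whereas $\kappa(X)=1$. The same argument at $A=\emptyset$ gives $q_\Gamma(\emptyset)=0$. So any admissible $q_\Gamma$ vanishes at $\emptyset$ and at $X$. The function $p=\kappa(1-\kappa)$ does, and $m(p)=\frac16$ is known. It is quadratic in the set, and Parseval's identity splits it.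

For finite $F\subset\Gamma$ let $\chi_F(x)=\prod_{h\in F}x(h)$. Since $\chi_F\chi_{F'}=\chi_{F\triangle F'}$ and $\int\chi_G\,d\kappa=0$ for $G\ne\emptyset$, these are orthonormal. Their span contains all functions of finitely many coordinates, which are dense in $L^2(X,\kappa)$, so they form an orthonormal basis. Let $c_F(A)=\int_A\chi_F\,d\kappa$, and let $J$ be the set of non-empty finite subsets of $\Gamma$, on which $\Gamma$ acts by left translation. Since $c_\emptyset(A)=\kappa(A)$, Parseval for $1_A$ gives
$$\sum_{F\in J}c_F(A)^2=\kappa(A)-\kappa(A)^2=p(A)\le\tfrac14.\tag{5}$$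
From $\chi_F(gx)=\prod_{h\in F}x(g^{-1}h)=\chi_{g^{-1}F}(x)$ and the invariance of $\kappa$,
$$c_F(gA)=\int_A\chi_F(gx)\,d\kappa(x)=c_{g^{-1}F}(A).\tag{6}$$
For $f\in\ell^\infty(J)$ put $q_f(A)=\sum_{F\in J}f(F)c_F(A)^2$. By (5) this converges, $q_1=p$, and $q_f\ge0$ if $f\ge0$.

Example. Let $A_h=\{x:x(h)=1\}$. Then $1_{A_h}=\frac12(1+\chi_{\{h\}})$, so the only non-zero $c_F(A_h)$ with $F\in J$ is $c_{\{h\}}(A_h)=\frac12$, and $q_f(A_h)=\frac14f(\{h\})$. So $q_f$ remembers the value of $f$ at every singleton.

Everything wanted is now there, except possibly membership in $\mathcal L$. Let us see what continuity we get. By Cauchy–Schwarz,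
$$|q_f(A)-q_f(B)|\le\|f\|_\infty\Big(\sum_{F\in J}(c_F(A)-c_F(B))^2\Big)^{1/2}\Big(\sum_{F\in J}(c_F(A)+c_F(B))^2\Big)^{1/2}.$$
The first root is at most $\|1_A-1_B\|_{L^2}=\kappa(A\triangle B)^{1/2}$. The second is at most $p(A)^{1/2}+p(B)^{1/2}\le1$, by the triangle inequality in $\ell^2$ and (5). So
$$|q_f(A)-q_f(B)|\le\|f\|_\infty\,\kappa(A\triangle B)^{1/2}.\tag{7}$$
This has exponent $\frac12$, while $\mathcal L$ asks for exponent $1$. We do not decide whether $q_f$ is in $\mathcal L$. We replace it by a nearby Lipschitz function, and the contradiction will survive because the two sides, $2m(p)$ and $m(p)$, are separated by a definite gap of $\frac16$.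

**Lemma 3.** Let $q$ be a real function on the Borel subsets of $X$ with $|q(A)-q(B)|\le\kappa(A\triangle B)^{1/2}$ for all $A,B$. For $n\ge1$ put $q^{(n)}(A)=\inf_B\,[q(B)+n\kappa(A\triangle B)]$. Then $q^{(n)}\in\mathcal L$ with constant $n$, and
$$q-\tfrac1{4n}\le q^{(n)}\le q.\tag{8}$$

**Proof.** The function $q$ is bounded, so the infimum is finite. Since $\kappa(A\triangle B)\le\kappa(A\triangle A')+\kappa(A'\triangle B)$, we get $q^{(n)}(A)\le q^{(n)}(A')+n\kappa(A\triangle A')$, and the Lipschitz bound follows by exchanging $A$ and $A'$. Taking $B=A$ gives $q^{(n)}\le q$. With $d=\kappa(A\triangle B)$,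
$$q(B)+nd\ge q(A)-\sqrt d+nd\ge q(A)-\tfrac1{4n},$$
because $\sqrt d-nd$ has its maximum over $d\ge0$ at $\sqrt d=\frac1{2n}$, with value $\frac1{4n}$. $\square$

## 7. Sixteen Lipschitz games: proof of Theorem 2

Let $\Gamma=F_2$ in the set-up of Sections 5 and 6.

**Step 1: transfer subsets of $F_2$ to functions on Borel sets.** For this we need that $F_2$ acts freely on $J$. If $gF=F$ with $F$ finite and $h\in F$, then all $g^ih$ lie in $F$, so two of them coincide and $g^k=e$ for some $k\ge1$. As $F_2$ is torsion-free, $g=e$. Choose $J_0\subset J$ with exactly one point of each orbit. Then each element of $J$ is $gF$ for exactly one pair $(g,F)\in\Gamma\times J_0$. For $W\subset\Gamma$ let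
$$q_W(A)=\sum_{g\in W}\sum_{F\in J_0}c_{gF}(A)^2 .$$
This is $q_f$ for $f$ the indicator of $\{gF:g\in W,F\in J_0\}$, so by (7) $|q_W(A)-q_W(B)|\le\kappa(A\triangle B)^{1/2}$. Also $q_W\ge0$, $q_W$ is additive in $W$, and $q_\Gamma=p$ by (5). By (6),
$$q_W(gA)=\sum_{k\in W}\sum_{F\in J_0}c_{g^{-1}kF}(A)^2=q_{g^{-1}W}(A).\tag{9}$$

**Step 2: the set $\mathcal F$.** Let $W_x$ be as in (1) and $w_x=(q_{W_x})^{(7)}\in\mathcal L$. By (8), $q_{W_x}-\frac1{28}\le w_x\le q_{W_x}$. (Four errors of $\frac1{4n}$ must stay below $m(p)=\frac16$, so $n=7$ is the first integer that serves.) Let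
$$\mathcal F=\{\nu_\beta^n:\ n=1,2,3,\ \beta=0,1,2,3\}\cup\{v_{w_x}:\ x\in\{a,a^{-1},b,b^{-1}\}\}.$$
These are at most $12+4=16$ games, all in $LIP$.

Suppose that $\varphi$ is a value on a symmetric subspace $Q\supset\mathcal F$ of $BV$. By Lemma 1 with $g(t)=t^n$, $\varphi(\nu_\beta^n)=\nu_\beta$ for the listed $n,\beta$. So Lemma 2 applies, including part 3 for every $g\in F_2$. The test functions below are linear combinations of $1$, $p$, the $w_x$ and their translates, so the corresponding games lie in $Q$.

**Step 3: upper bound, from disjointness.** The $W_x$ are disjoint, so $\sum_xw_x\le\sum_xq_{W_x}\le q_\Gamma=p$. Positivity of $m$, applied to $p-\sum_xw_x$, gives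
$$\sum_xm(w_x)\le m(p)=\tfrac16.$$

**Step 4: lower bound, from the two decompositions.** For every Borel $A\subset X$, by (8), by (9) with $g=a^{-1}$, and by (1),
$$w_a(A)+w_{a^{-1}}(a^{-1}A)\ge q_{W_a}(A)+q_{aW_{a^{-1}}}(A)-\tfrac2{28}=p(A)-\tfrac1{14}.$$
By positivity, linearity, $m(1)=1$ and invariance, $m(w_a)+m(w_{a^{-1}})\ge\frac16-\frac1{14}$. In the same way $m(w_b)+m(w_{b^{-1}})\ge\frac16-\frac1{14}$. Adding,
$$\sum_xm(w_x)\ge\tfrac13-\tfrac17=\tfrac4{21}>\tfrac16 .$$

This contradicts Step 3, so $Q$ admits no value. Since $LIP$, $AC$ and every symmetric subspace of $BV$ containing $LIP$ contain $\mathcal F$ and are symmetric, none of them admits a value. This proves Theorem 2, and with it Theorem 1: there is no value on $AC$. $\blacksquare$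

## 8. From a $\Gamma$-symmetric map on $LIP$ to an invariant mean on $\Gamma$

It remains to prove (c)⇒(a) in Theorem 3. Now $\Gamma$ is arbitrary, and instead of a contradiction we produce a mean. Finite groups are amenable, so let $\Gamma$ be countably infinite and use the set-up of Sections 5 and 6. Apply (c) to the homomorphism $g\mapsto\theta_g$, and let $\varphi$ be the resulting map on $Q=LIP$. Its properties give the hypotheses of Lemma 2, with invariance under every $\theta_g$. Since $v_w\in LIP$ for every $w\in\mathcal L$, $m$ is a linear, positive, $\Gamma$-invariant functional on all of $\mathcal L$, with $m(1)=1$ and $m(p)=\frac16$.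

**Step 1: extend $m$ so that it accepts the $q_f$.** For $w\in\mathcal L$ the functions $\|w\|_\infty\pm w$ are non-negative test functions, so $|m(w)|\le\|w\|_\infty$. Hence $m$ extends uniquely to a continuous linear functional $\bar m$ on the uniform closure of $\mathcal L$. It is positive: if $w\ge0$ is the uniform limit of $w_k\in\mathcal L$ and $\varepsilon_k=\|w-w_k\|_\infty$, then $w_k+\varepsilon_k\ge0$, so $m(w_k)+\varepsilon_k\ge0$, and $\bar m(w)\ge0$ in the limit. It is $\Gamma$-invariant, since $w\mapsto w^g$ is isometric and preserves $\mathcal L$. If $\|f\|_\infty\le1$, then by (7) Lemma 3 applies to $q_f$, and $q_f^{(n)}\to q_f$ uniformly. Scaling $f$, we see that every $q_f$ with $f\in\ell^\infty(J)$ lies in the closure.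

**Step 2: a $\Gamma$-invariant mean on $J$.** For $f\in\ell^\infty(J)$ put $M_J(f)=6\,\bar m(q_f)$. It is linear. It is positive because $f\ge0$ gives $q_f\ge0$. Also $M_J(1)=6\,m(p)=1$. By (6),
$$q_f(gA)=\sum_{F\in J}f(F)\,c_{g^{-1}F}(A)^2=\sum_{F\in J}f(gF)\,c_F(A)^2=q_{f(g\,\cdot)}(A),$$
so $M_J(f(g\,\cdot))=M_J(f)$.

**Step 3: pull the mean back to $\Gamma$.** If $\Gamma$ has torsion, it need not act freely on $J$, so we average over stabilizers. For $F\in J$ the stabilizer $\Gamma_F=\{s:sF=F\}$ acts on the finite set $F$ by left multiplication, which is free, so $\Gamma_F$ is finite. Choose orbit representatives $J_0\subset J$ and define $T:\ell^\infty(\Gamma)\to\ell^\infty(J)$ by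
$$(Tu)(gF)=\frac1{|\Gamma_F|}\sum_{s\in\Gamma_F}u(gs),\qquad F\in J_0,\ g\in\Gamma .$$
This is well defined: $gF=g'F$ means $g'\in g\Gamma_F$, and replacing $g$ by $gt$ with $t\in\Gamma_F$ only permutes the sum. The map $T$ is linear and positive, $T1=1$, and
$$T(u(h\,\cdot))(gF)=\frac1{|\Gamma_F|}\sum_{s\in\Gamma_F}u(hgs)=(Tu)(hgF).$$
Therefore $M_J(T(u(h\,\cdot)))=M_J((Tu)(h\,\cdot))=M_J(Tu)$. So $M_J\circ T$ is a left-invariant mean on $\ell^\infty(\Gamma)$, and $\Gamma$ is amenable. Together with Section 4 and the restriction (b)⇒(c), this proves Theorem 3. $\blacksquare$
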